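\title{Locally convex spaces are not determined by their homeomorphism groups}

\begin{abstract}
For nonempty open subsets $X,Y$ of nonzero normed spaces, every isomorphism between the homeomorphism groups $H(X)$ and $H(Y)$ is known to be conjugation by a homeomorphism $X\to Y$. We show, in ZFC, that this fails for Hausdorff locally convex spaces: there are two such spaces $E$ and $F$ that are not homeomorphic although $H(E)\cong H(F)$. The example comes from a partition of an uncountable power $M^{\omega_1}$ of an incomplete normed space into two dense pieces, each homeomorphic to a locally convex space, such that every homeomorphism of either piece extends to the product. We also show that, for connected $X$ and $Y$, every isomorphism $H(X)\to H(Y)$ that is not a conjugation arises from a partition of a Hausdorff space into dense copies of $X$ and $Y$.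
\end{abstract}

\section{Introduction}\label{sec:intro}

For a topological space $X$ let $H(X)$ be the group of all homeomorphisms of $X$ onto itself. A homeomorphism $\tau:X\to Y$ gives a group isomorphism $g\mapsto\tau g\tau^{-1}$ from $H(X)$ to $H(Y)$. We say that an isomorphism $\varphi:H(X)\to H(Y)$ is \emph{induced} by $\tau$ if $\varphi(g)=\tau g\tau^{-1}$ for every $g\in H(X)$. To ask whether every isomorphism is induced is to ask whether the space, together with the action of the group on it, can be read off from the multiplication table of the group.

For arbitrary spaces it cannot. A homeomorphism of $(0,1)$ is monotone and extends to $[0,1]$, and a homeomorphism of $[0,1]$ preserves $\{0,1\}$, so restriction is an isomorphism $H([0,1])\to H((0,1))$ between the groups of two spaces that are not homeomorphic. In this example the endpoints are exceptional points, which the group never mixes with the others. An open subset of a topological vector space has no exceptional points, and the following question is about such sets. Throughout, \emph{locally convex space} means Hausdorff locally convex topological vector space.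

\begin{quote}
\emph{Let $E$ and $F$ be nonzero locally convex spaces, let $X\subseteq E$ and $Y\subseteq F$ be nonempty open sets, and let $\varphi:H(X)\to H(Y)$ be a group isomorphism. Is $\varphi$ induced by a homeomorphism $\tau:X\to Y$?}
\end{quote}

The answer is known to be yes when $E$ and $F$ are normed spaces; we do not use this result. The general case was posed as an open question in \cite{problem}. One would guess that the answer is again yes. A locally convex space has as many homeomorphisms with small support as a normed space, since a seminorm serves as well as a norm to build them (Section~\ref{sec:bumps}). By a theorem of Rubin \cite{rubin}, these homeomorphisms force $\varphi$ to come from an isomorphism between the Boolean algebras of regular open subsets of $X$ and of $Y$. What remains is to pass from regular open sets to points. This last step fails.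

\begin{theorem}\label{thm:A}
There are nonzero locally convex spaces $E,F$ and a group isomorphism $\varphi:H(E)\to H(F)$ that is not induced by any homeomorphism $E\to F$.
\end{theorem}

\begin{theorem}\label{thm:B}
In Theorem~\ref{thm:A} one can choose $E$ and $F$ so that, moreover, $E$ and $F$ are not homeomorphic.
\end{theorem}

Both theorems are proved in ZFC, from textbook facts only. The third theorem, whose proof uses Rubin's theorem, describes every failure when $X$ and $Y$ are connected.

\begin{theorem}\label{thm:C}
Let $X,Y$ be connected nonempty open subsets of nonzero locally convex spaces, and let $\varphi:H(X)\to H(Y)$ be a group isomorphism. Exactly one of the following holds.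
\begin{enumerate}
\item[(a)] There is a homeomorphism $\tau:X\to Y$ with $\varphi(g)=\tau g\tau^{-1}$ for all $g\in H(X)$; this $\tau$ is unique.
\item[(b)] There is a Hausdorff topology on the disjoint union $X\sqcup Y$ that induces the given topologies on $X$ and $Y$, in which both $X$ and $Y$ are dense, and for which $g\sqcup\varphi(g)$ is a homeomorphism for every $g\in H(X)$.
\end{enumerate}
\end{theorem}

Alternative (b) is the mechanism behind the first two theorems. It is visible on the real line if homeomorphisms are replaced by order automorphisms.

\begin{example}\label{ex:Q}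
Let $A$ be a dense subset of $\mathbb R$ and $g$ an order automorphism of $A$. The function $\bar g(t)=\sup\{g(a):a\in A,\ a<t\}$ agrees with $g$ on $A$, and it is continuous because it is nondecreasing with dense range. The same formula extends $g^{-1}$, and the two extensions are mutually inverse since their compositions are continuous and fix $A$ pointwise. Hence the group $\operatorname{Aut}(A,<)$ is the stabilizer of the set $A$ in $\operatorname{Aut}(\mathbb R,<)$. A set and its complement have the same stabilizer. So, with $\mathbb P=\mathbb R\setminus\mathbb Q$, the map $g\mapsto\bar g|_{\mathbb P}$ is an isomorphism $\operatorname{Aut}(\mathbb Q,<)\to\operatorname{Aut}(\mathbb P,<)$.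

No bijection $\sigma:\mathbb Q\to\mathbb P$ induces this isomorphism. Cardinality shows this at once, but the following argument is the one that generalizes. Suppose $\sigma g=\bar g\sigma$ for all $g$, and let $y=\sigma(0)$. Choose a rational $r$ with $0<r<|y|$ and let $g(t)=t+\frac12\max(0,r-|t|)$. This is an increasing piecewise linear bijection of $\mathbb R$ with rational coefficients, so it preserves $\mathbb Q$; it fixes $y$ and moves $0$. Then $\sigma(g(0))=g(y)=y=\sigma(0)$, and $\sigma$ is not injective.
\end{example}

For homeomorphisms this example breaks down: the map of $\mathbb Q$ that is $t\mapsto-t$ for $|t|<\sqrt2$ and the identity for $|t|>\sqrt2$ has no continuous extension to $\sqrt2$. To prove Theorems~\ref{thm:A} and~\ref{thm:B} we need a space $Z$ and a partition of $Z$ into two dense pieces such that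
\begin{enumerate}
\item[(i)] every homeomorphism of either piece extends to $Z$;
\item[(ii)] each piece is homeomorphic to a locally convex space;
\item[(iii)] no homeomorphism of $Z$ exchanges the pieces.
\end{enumerate}
We take $Z=M^{\omega_1}$ for a separable normed space $M$. Property (i) holds for all pieces that are invariant under changes in countably many coordinates (Section~\ref{sec:saturated}). For (ii) we let the pieces be the points that are bounded, respectively unbounded, along an ultrafilter (Section~\ref{sec:ultra}), and we straighten the unbounded piece by an inversion (Section~\ref{sec:inversion}). For (iii) the ultrafilter is chosen to contain all closed unbounded sets (Section~\ref{sec:clubs}). Theorem~\ref{thm:C} is proved in Section~\ref{sec:dichotomy}, which depends only on Section~\ref{sec:bumps}.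

Scalars are real. A complex locally convex space is also a real one, so Theorem~\ref{thm:C} covers the complex case; for the examples see Remark~\ref{rem:variants}.

\section{Homeomorphisms with small support}\label{sec:bumps}

Recall that the topology of a locally convex space $E$ is given by its continuous seminorms: for every $x\in E$ and every neighborhood $U$ of $x$ there is a continuous seminorm $p$ with $\{z:p(z-x)<1\}\subseteq U$. The closed sets $\{z:p(z-x)\le\frac12\}$ show that $E$, and hence each of its subspaces, is a regular space. The map $g$ of Example~\ref{ex:Q} has the following analog in $E$.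

\begin{lemma}[Bumps]\label{lem:bump}
Let $p$ be a continuous seminorm on a locally convex space $E$, let $x,v\in E$ with $p(v)<1$, and let $D=\{z:p(z-x)<1\}$. Then
\[
\beta(z)=z+\max\bigl(0,1-p(z-x)\bigr)\,v
\]
is a homeomorphism of $E$ that is the identity off $D$, maps $D$ onto $D$, and sends $x$ to $x+v$.
\end{lemma}

\begin{proof}
The map $\beta$ is continuous, is the identity off $D$, and $\beta(x)=x+v$. To invert it, note that $\beta(z)=w$ holds if and only if $z=w-tv$ for a real number $t$ with
\[
t=f_w(t),\qquad\text{where } f_w(t)=\max\bigl(0,1-p(w-tv-x)\bigr).
\]
Since $s\mapsto\max(0,s)$ is $1$-Lipschitz and $|p(a)-p(b)|\le p(a-b)$, we have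
\[
|f_w(t)-f_{w'}(t')|\le p(w-w')+p(v)\,|t-t'| .
\]
With $w=w'$ this says that $f_w$ is a contraction of $\mathbb R$, so it has a unique fixed point $t(w)$, and $\beta$ is a bijection with inverse $w\mapsto w-t(w)v$. With $t=t(w)$ and $t'=t(w')$ it gives $|t(w)-t(w')|\le(1-p(v))^{-1}p(w-w')$, so the inverse is continuous. A bijection that is the identity off $D$ maps $D$ onto $D$.
\end{proof}

For $g\in H(X)$ let $\operatorname{mov}(g)=\{x\in X:g(x)\ne x\}$. This set is open when $X$ is Hausdorff.

\begin{corollary}\label{cor:bump}
Let $X$ be a nonempty open subset of a nonzero locally convex space $E$, let $U\subseteq X$ be open and $x\in U$.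
\begin{enumerate}
\item[(a)] There is $g\in H(X)$ with $g(x)\ne x$ that is the identity off $U$. Hence the sets $\operatorname{mov}(g)$, $g\in H(X)$, form a base of $X$.
\item[(b)] The set $\{g(x):g\in H(X)\text{ is the identity off }U\}$ contains a neighborhood of $x$. Hence $H(X)$ acts transitively on $X$ if $X$ is connected.
\end{enumerate}
\end{corollary}

\begin{proof}
Choose a continuous seminorm $p$ with $D=\{z:p(z-x)<1\}\subseteq U$. Each bump $\beta$ of Lemma~\ref{lem:bump} maps $X$ onto $X$, so $g=\beta|_X\in H(X)$ is the identity off $U$ and $g(x)=x+v$. For (a) take $v\ne0$ with $p(v)<1$, which exists because $E\neq0$; then $x\in\operatorname{mov}(g)\subseteq U$. For (b) let $v$ range over $\{p<1\}$, so that $x+v$ ranges over $D$. Taking $U=X$ we see that the orbits of $H(X)$ are open; they partition $X$, so there is only one if $X$ is connected.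
\end{proof}

\section{Saturated subsets of $M^{\omega_1}$}\label{sec:saturated}

We look for a space in which continuous maps extend from suitable proper dense subsets. A metrizable space will not do: if $A$ is dense in $(Z,d)$ and $y\in Z\setminus A$, then $x\mapsto1/d(x,y)$ is continuous on $A$ and does not extend to $y$. This function exists because the point $y$ is cut out by countably many open sets. In an uncountable product, countably many basic open sets constrain only countably many coordinates, and the obstruction disappears.

Let $M=c_{00}$ be the space of finitely supported real sequences, with basis $e_1,e_2,\dots$ and the $\ell_2$-norm $|\cdot|$. It is a separable normed space with completion $\ell_2$. In this section only separability is used. Let $\omega_1$ be the set of countable ordinals. Each $\alpha\in\omega_1$ is identified with the countable set $\{\beta:\beta<\alpha\}$, the set $\omega_1$ is uncountable, and every countable subset of $\omega_1$ is bounded. Let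
\[
Z=M^{\omega_1}
\]
with the product topology. It is a locally convex space, with seminorms $x\mapsto|x_\alpha|$. For $J\subseteq\omega_1$ let $\pi_J:Z\to M^J$, $\pi_J(x)=x|J$, be the projection; it is continuous, open and onto. A \emph{box} is a set $W=\prod_\alpha W_\alpha$ with each $W_\alpha\subseteq M$ nonempty and open and $W_\alpha=M$ outside a finite set, the \emph{support} of $W$. Boxes form a base of $Z$. A product of separable spaces satisfies the countable chain condition \cite[2.3.18]{engelking}: every family of pairwise disjoint nonempty open subsets of $Z$ is countable.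

Call $A\subseteq Z$ \emph{saturated} if $A\ne\emptyset$ and $x'\in A$ whenever $x\in A$ and $x'\in Z$ differs from $x$ in at most countably many coordinates. A saturated set meets every box, since any of its points can be moved into the box by changing finitely many coordinates; so it is dense. Also $\pi_J(A)=M^J$ for every countable $J$.

\begin{lemma}\label{lem:factor}
Let $A\subseteq Z$ be saturated and $f:A\to M$ continuous. There are a countable set $J\subseteq\omega_1$ and a continuous map $f_J:M^J\to M$ with $f=f_J\circ\pi_J|_A$. In particular $f$ extends to the continuous map $f_J\circ\pi_J:Z\to M$.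
\end{lemma}

\begin{proof}
An open set $f^{-1}(T)$ may be a union of uncountably many traces of boxes, so it is not evident that it depends on countably many coordinates. Its closure, however, is determined by countably many boxes, and countably many such closures determine $f$.

Let $\{T_n\}$ be a countable base of $M$. For each $n$ let $\mathcal W_n$ be a maximal family of boxes $W$ such that the sets $W\cap A$ are pairwise disjoint and contained in $f^{-1}(T_n)$; it exists by Zorn's lemma. If two boxes of $\mathcal W_n$ intersected, their open intersection would meet the dense set $A$. So the boxes themselves are pairwise disjoint, and $\mathcal W_n$ is countable. Let $G_n=\bigcup\mathcal W_n$.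

The set $G_n\cap A$ is dense in $f^{-1}(T_n)$. Otherwise some $x\in f^{-1}(T_n)$ lies in a box $W$ with $W\cap A\subseteq f^{-1}(T_n)$ and $W\cap A\cap G_n=\emptyset$, and $W$ could be added to $\mathcal W_n$. Since $G_n$ is open and $A$ is dense, $\operatorname{cl}_Z(G_n\cap A)=\operatorname{cl}_ZG_n$, and therefore
\begin{equation}\label{eq:closure}
\operatorname{cl}_Af^{-1}(T_n)=\operatorname{cl}_A(G_n\cap A)=A\cap\operatorname{cl}_ZG_n .
\end{equation}
Let $J$ be the union of the supports of all boxes in all $\mathcal W_n$, a countable set. Then $G_n=\pi_J^{-1}(G_n')$ with $G_n'=\pi_J(G_n)$, and $\operatorname{cl}_ZG_n=\pi_J^{-1}(\operatorname{cl}G_n')$. Indeed, the inclusion $\subseteq$ is continuity of $\pi_J$; conversely, if $\pi_J(x)\in\operatorname{cl}G_n'$ and $O\ni x$ is open, then the open set $\pi_J(O)$ meets $G_n'$, so $O$ meets $G_n$. By \eqref{eq:closure}, whether a point $x\in A$ belongs to $\operatorname{cl}_Af^{-1}(T_n)$ depends only on $x|J$.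

Let $x,y\in A$ with $f(x)\ne f(y)$. Choose $n$ with $f(x)\in T_n$ and $f(y)\notin\operatorname{cl}T_n$. Then $x\in\operatorname{cl}_Af^{-1}(T_n)$, while $y\notin f^{-1}(\operatorname{cl}T_n)\supseteq\operatorname{cl}_Af^{-1}(T_n)$; hence $x|J\ne y|J$. So $f=f_J\circ\pi_J|_A$ for a map $f_J$ defined on $\pi_J(A)=M^J$.

It remains to see that $f_J$ is continuous. For a box $W$ we have $\pi_J(W\cap A)=\pi_J(W)$: given $s\in\pi_J(W)$, take any $a\in A$, replace $a|J$ by $s$, and replace $a_\alpha$ by a point of $W_\alpha$ for the finitely many $\alpha\notin J$ in the support of $W$; the result lies in $W$, and in $A$ by saturation. Thus $\pi_J|_A:A\to M^J$ is open and onto, and $f_J^{-1}(T)=\pi_J(f^{-1}(T))$ is open for every open $T\subseteq M$.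
\end{proof}

Density of $A$ suffices for the factorization through $\pi_J|_A$. Saturation is used in the last two steps, to define $f_J$ on all of $M^J$ and to make it continuous.

For $A\subseteq Z$ let $\operatorname{Stab}(A)=\{T\in H(Z):T(A)=A\}$.

\begin{corollary}\label{cor:extend}
If $A,A'\subseteq Z$ are saturated and $\sigma:A\to A'$ is a homeomorphism, then $\sigma$ extends uniquely to a homeomorphism $\bar\sigma$ of $Z$. In particular, restriction is a group isomorphism $\operatorname{Stab}(A)\to H(A)$, with inverse $g\mapsto\bar g$.
\end{corollary}

\begin{proof}
Apply Lemma~\ref{lem:factor} to each coordinate of $\sigma$ and of $\sigma^{-1}$ to obtain continuous extensions $S,S':Z\to Z$. On $A$ we have $S'S=\sigma^{-1}\sigma=\mathrm{id}$, and on $A'$ we have $SS'=\mathrm{id}$. Two continuous maps into a Hausdorff space that agree on a dense set are equal, so $S'=S^{-1}$, and $S$ is the only continuous extension of $\sigma$. With $A'=A$, existence of the extension says that restriction is onto and uniqueness says that it is injective.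
\end{proof}

Example~\ref{ex:Q} now carries over to homeomorphism groups.

\begin{proposition}\label{prop:partition}
Let $A\subseteq Z$ be such that both $A$ and $A'=Z\setminus A$ are saturated. Then $\psi(g)=\bar g|_{A'}$ defines a group isomorphism $\psi:H(A)\to H(A')$, and there is no bijection $\sigma:A\to A'$ with $\psi(g)=\sigma g\sigma^{-1}$ for all $g\in H(A)$.
\end{proposition}

\begin{proof}
A bijection of $Z$ preserves $A$ if and only if it preserves $A'$, so $\psi$ is the composition of the isomorphisms $H(A)\cong\operatorname{Stab}(A)=\operatorname{Stab}(A')\cong H(A')$ of Corollary~\ref{cor:extend}.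

Suppose $\sigma$ is such a bijection, so that $\sigma(g(x))=\bar g(\sigma(x))$ for $g\in H(A)$ and $x\in A$. Fix $x\in A$ and let $y=\sigma(x)\in A'$. Since $A\cap A'=\emptyset$, there is $\alpha$ with $x_\alpha\ne y_\alpha$. Corollary~\ref{cor:bump}(a), applied to the open set $M\setminus\{y_\alpha\}$ in $M$, gives $u\in H(M)$ with $u(x_\alpha)\ne x_\alpha$ and $u(y_\alpha)=y_\alpha$. Let $T\in H(Z)$ apply $u$ to the coordinate $\alpha$ and fix all other coordinates. Both $T$ and $T^{-1}$ change one coordinate only, so $T\in\operatorname{Stab}(A)$ by saturation. For $g=T|_A$ we have $\bar g=T$, so $\sigma(g(x))=T(y)=y=\sigma(x)$ while $g(x)\ne x$. This contradicts the injectivity of $\sigma$.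
\end{proof}

\section{Boundedness along an ultrafilter}\label{sec:ultra}

Saturated partitions with one linear piece are easy to find: the points of $Z$ with countable support form a saturated linear subspace with saturated complement. The difficulty is the second piece. The complement of a linear subspace does not contain $0$, so it can only be homeomorphic to a vector space, and we need a description of it that is concrete enough to build the homeomorphism. We define the first piece by the condition ``$|x_\alpha|$ is bounded for most $\alpha$''. The notion of ``most'' should ignore countable sets (for saturation), be closed under finite intersections (for linearity), and decide every set, so that the negation of the condition reads ``$|x_\alpha|$ tends to infinity''. These are the properties of an ultrafilter containing the co-countable sets.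

Recall that an \emph{ultrafilter} on $\omega_1$ is a family $\mathcal U$ of subsets of $\omega_1$ that does not contain $\emptyset$, is closed under supersets and finite intersections, and contains $S$ or $\omega_1\setminus S$ for every $S\subseteq\omega_1$. By Zorn's lemma, every family of sets whose finite intersections are nonempty is contained in an ultrafilter. The complements of countable sets form such a family. \emph{Fix an ultrafilter $\mathcal U$ on $\omega_1$ that contains all co-countable sets.} A property holds for \emph{$\mathcal U$-most} $\alpha$ if the set of $\alpha$ with that property belongs to $\mathcal U$. We use repeatedly the following rule: if two properties are equivalent for $\mathcal U$-most $\alpha$, then one holds for $\mathcal U$-most $\alpha$ if and only if the other does.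

With $k$ ranging over the positive integers, let
\begin{align*}
Z_b&=\{x\in Z:\ \text{for some }k,\ |x_\alpha|\le k\text{ for $\mathcal U$-most }\alpha\},\\
Z_\infty&=\{x\in Z:\ \text{for every }k,\ |x_\alpha|>k\text{ for $\mathcal U$-most }\alpha\},\\
Z_0&=\{x\in Z:\ \text{for every }k,\ |x_\alpha|<1/k\text{ for $\mathcal U$-most }\alpha\}.
\end{align*}
It is not obvious that $Z_\infty$ is nonempty. If $\mathcal U$ were closed under countable intersections, then for $x\in Z_\infty$ the sets $\{\alpha:|x_\alpha|>k\}$, which have empty intersection, would put $\emptyset$ into $\mathcal U$. An argument of Ulam excludes this possibility.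

\begin{lemma}\label{lem:N}
There is a function $N:\omega_1\to\{1,2,\dots\}$ such that, for every $k$, $N(\alpha)\ge k$ for $\mathcal U$-most $\alpha$.
\end{lemma}

\begin{proof}
First we show that $\mathcal U$ is not closed under countable intersections. Suppose it is. For each $\beta<\omega_1$ fix an injection $i_\beta:\beta\to\{0,1,2,\dots\}$. For $\gamma<\omega_1$ the sets $S_{\gamma,n}=\{\beta>\gamma:i_\beta(\gamma)=n\}$, $n\ge0$, cover the co-countable set $\{\beta:\beta>\gamma\}\in\mathcal U$. If no $S_{\gamma,n}$ were in $\mathcal U$, their complements would be, and intersecting these with $\{\beta:\beta>\gamma\}$ would give $\emptyset\in\mathcal U$. So $S_{\gamma,n_\gamma}\in\mathcal U$ for some $n_\gamma$. As $\omega_1$ is uncountable, there are $\gamma\ne\gamma'$ with $n_\gamma=n_{\gamma'}=n$. The set $S_{\gamma,n}\cap S_{\gamma',n}$ is in $\mathcal U$, hence contains some $\beta$, and $i_\beta(\gamma)=n=i_\beta(\gamma')$ contradicts injectivity.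

So there is a sequence in $\mathcal U$ whose intersection is not in $\mathcal U$. Passing to finite intersections, we obtain $\omega_1=B_1\supseteq B_2\supseteq\cdots$ in $\mathcal U$ with $B=\bigcap_kB_k\notin\mathcal U$. Put $N(\alpha)=\max\{k:\alpha\in B_k\}$ for $\alpha\notin B$ and $N(\alpha)=1$ for $\alpha\in B$. Then $\{\alpha:N(\alpha)\ge k\}\supseteq B_k\cap(\omega_1\setminus B)\in\mathcal U$.
\end{proof}

\begin{lemma}\label{lem:pieces}
The sets $Z_b$ and $Z_0$ are nonzero linear subspaces of $Z$, hence nonzero locally convex spaces. Moreover $Z_\infty=Z\setminus Z_b$, and $Z_b$, $Z_\infty$, $Z_0$ are saturated.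
\end{lemma}

\begin{proof}
If $|x_\alpha|\le k$ for $\mathcal U$-most $\alpha$ and $|y_\alpha|\le l$ for $\mathcal U$-most $\alpha$, then both hold for $\mathcal U$-most $\alpha$, and for these $|sx_\alpha+ty_\alpha|\le|s|k+|t|l$. This shows that $Z_b$ is linear. For $x,y\in Z_0$, scalars $s,t$ and a given $k$, choose an integer $l\ge 1$ with $(|s|+|t|)/l<1/k$; for $\mathcal U$-most $\alpha$ both $|x_\alpha|$ and $|y_\alpha|$ are below $1/l$, and then $|sx_\alpha+ty_\alpha|<1/k$. So $Z_0$ is linear.

A point $x$ is outside $Z_b$ if and only if $\{\alpha:|x_\alpha|\le k\}\notin\mathcal U$ for every $k$. As $\mathcal U$ is an ultrafilter, this means $\{\alpha:|x_\alpha|>k\}\in\mathcal U$ for every $k$, that is, $x\in Z_\infty$.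

If $x$ and $x'$ differ in countably many coordinates, then $x_\alpha=x'_\alpha$ for $\mathcal U$-most $\alpha$, so $x$ and $x'$ belong to the same ones among the three sets. The sets are nonempty: $0\in Z_0\subseteq Z_b$, and the point $y_\alpha=(N(\alpha)+1)e_1$ lies in $Z_\infty$ because $|y_\alpha|>k$ whenever $N(\alpha)\ge k$. Being dense in $Z$, the subspaces $Z_b$ and $Z_0$ are nonzero.
\end{proof}

\section{Turning balls inside out}\label{sec:inversion}

We show that $Z_\infty$ is homeomorphic to the vector space $Z_0$. The natural attempt is to apply the inversion $\iota(x)=x/|x|^2$ in every coordinate, since $|x|>k$ if and only if $|\iota(x)|<1/k$. But $\iota$ is an involution of $M\setminus\{0\}$, and points of $Z_\infty$ and $Z_0$ may have coordinates equal to $0$. We need homeomorphisms $\theta$ of all of $M$ with $|x|>k\iff|\theta(x)|<1/k$. Two obstacles shape the construction. In finite dimensions no such $\theta$ exists even for $k=1$, because it would map the compact set $\{|x|\le1\}$ onto the noncompact set $\{|x|\ge1\}$. And no single $\theta$ works for all $k$, because $\theta^{-1}(0)$ would have norm greater than every $k$. So we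 build $\theta_n$ that works for $k\le n$, and use $\theta_{N(\alpha)}$ in the coordinate $\alpha$.

The first step is to fill the puncture. On the line, the bump $x\mapsto x+\frac12\max(0,1-|x|)$ maps $\mathbb R\setminus\{0\}$ onto $\mathbb R\setminus\{\frac12\}$: it moves the puncture from $0$ to $\frac12$. In $M$ we move the puncture to a point $q\in\ell_2\setminus M$, where it is no longer seen. The bump $x\mapsto x+\max(0,1-|x|)q$ would leave $M$, so we replace the segment from $0$ to $q$ by a broken path that stays in $M$ until its last point.

\begin{lemma}\label{lem:puncture}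
There is a homeomorphism $\kappa:M\setminus\{0\}\to M$ with $\kappa(x)=x$ whenever $|x|\ge1$.
\end{lemma}

\begin{proof}
Put $q_0=0$, $q_j=\sum_{m=1}^j2^{-m-1}e_m\in M$, and $q=\lim_jq_j\in\ell_2$. The sequence $q$ has infinite support, so $q\notin M$. Define $c:[0,\infty)\to\ell_2$ by $c(0)=q$, $c(2^{-j})=q_j$ for $j\ge0$, $c$ affine on each interval $[2^{-j-1},2^{-j}]$, and $c(t)=0$ for $t\ge1$. Since
\[
|q_{j+1}-q_j|=2^{-j-2}=\tfrac12\bigl(2^{-j}-2^{-j-1}\bigr),
\]
the path $c$ is $\frac12$-Lipschitz on $(0,\infty)$, and on $[0,\infty)$ because $c(2^{-j})\to c(0)$. Also $c(t)\in M$ for $t>0$. Let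
\[
\kappa(x)=x+c(|x|),\qquad x\in M\setminus\{0\}.
\]
This map is continuous, takes values in $M$, and is the identity for $|x|\ge1$.

To invert $\kappa$ we solve for the norm of the preimage. For $y\in M$ the function $\Phi_y(t)=|y-c(t)|$ is a $\frac12$-contraction of $[0,\infty)$; let $t(y)$ be its fixed point. Since $q\notin M$, we have $\Phi_y(0)=|y-q|>0$, so $t(y)>0$. From
\[
|t(y)-t(y')|\le|y-y'|+|c(t(y))-c(t(y'))|\le|y-y'|+\tfrac12|t(y)-t(y')|
\]
we see that $t$ is continuous. If $\kappa(x)=y$, then $x=y-c(|x|)$, so $|x|=\Phi_y(|x|)$, $|x|=t(y)$, and $x=y-c(t(y))$. Conversely $x=y-c(t(y))$ lies in $M$, has norm $\Phi_y(t(y))=t(y)>0$, and satisfies $\kappa(x)=y$. Hence $\kappa$ is a bijection with continuous inverse $y\mapsto y-c(t(y))$.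
\end{proof}

Incompleteness of $M$ enters only through $t(y)>0$. In $\ell_2$ the same formula has $t(q)=0$ and maps $\ell_2\setminus\{0\}$ onto $\ell_2\setminus\{q\}$.

\begin{lemma}\label{lem:theta}
For each integer $n\ge1$ there is $\theta_n\in H(M)$ such that for every integer $k$ with $1\le k\le n$ and every $x\in M$,
\begin{equation}\label{eq:theta}
|x|>k\iff|\theta_n(x)|<1/k .
\end{equation}
\end{lemma}

\begin{proof}
Let $\kappa_n(x)=\frac1n\kappa(nx)$. This is a homeomorphism $M\setminus\{0\}\to M$ that is the identity for $|x|\ge1/n$; being a bijection, it maps $\{0<|x|<1/n\}$ onto $\{|x|<1/n\}$. Put $\theta_n=\kappa_n\circ\iota\circ\kappa_n^{-1}\in H(M)$, and let $1\le k\le n$.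

If $1/n\le|x|\le n$, then $\kappa_n^{-1}(x)=x$ and $|\iota(x)|=1/|x|\ge1/n$, so $\theta_n(x)=\iota(x)$. Thus $|\theta_n(x)|=1/|x|$, and \eqref{eq:theta} holds.

If $|x|>n$, then $\kappa_n^{-1}(x)=x$ and $0<|\iota(x)|<1/n$, so $|\theta_n(x)|<1/n\le1/k$. Also $|x|>k$. Both sides of \eqref{eq:theta} are true.

If $|x|<1/n$, then $0<|\kappa_n^{-1}(x)|<1/n$, so $\iota\kappa_n^{-1}(x)$ has norm greater than $n$ and is fixed by $\kappa_n$. Thus $|\theta_n(x)|>n\ge1/k$. Also $|x|<1\le k$. Both sides of \eqref{eq:theta} are false.
\end{proof}

Let $N$ be as in Lemma~\ref{lem:N} and define $\Theta\in H(Z)$ by $\Theta(x)_\alpha=\theta_{N(\alpha)}(x_\alpha)$. It is a product of homeomorphisms of the factors.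

\begin{lemma}\label{lem:Theta}
$\Theta(Z_\infty)=Z_0$.
\end{lemma}

\begin{proof}
Let $x\in Z$ and fix $k$. For every $\alpha$ with $N(\alpha)\ge k$, hence for $\mathcal U$-most $\alpha$, \eqref{eq:theta} gives $|x_\alpha|>k\iff|\Theta(x)_\alpha|<1/k$. So $|x_\alpha|>k$ for $\mathcal U$-most $\alpha$ if and only if $|\Theta(x)_\alpha|<1/k$ for $\mathcal U$-most $\alpha$. As $k$ is arbitrary, $x\in Z_\infty\iff\Theta(x)\in Z_0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Put $E=Z_b$ and $F=Z_0$; these are nonzero locally convex spaces by Lemma~\ref{lem:pieces}. By the same lemma, Proposition~\ref{prop:partition} applies to $A=Z_b$, $A'=Z_\infty$ and gives the isomorphism $\psi(g)=\bar g|_{Z_\infty}$ from $H(E)$ to $H(Z_\infty)$. By Lemma~\ref{lem:Theta}, $\Theta$ restricts to a homeomorphism $Z_\infty\to F$, so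
\begin{equation}\label{eq:phi}
\varphi:H(E)\to H(F),\qquad\varphi(g)=\Theta\circ\bigl(\bar g|_{Z_\infty}\bigr)\circ\Theta^{-1}|_{F}
\end{equation}
is a group isomorphism. If a bijection $\tau:E\to F$ satisfied $\varphi(g)=\tau g\tau^{-1}$ for all $g$, then the bijection $\sigma=\Theta^{-1}\tau:Z_b\to Z_\infty$ would satisfy $\psi(g)=\sigma g\sigma^{-1}$ for all $g$, which Proposition~\ref{prop:partition} excludes. So $\varphi$ is not induced by a homeomorphism, nor even by a bijection.
\end{proof}

This answers the question of the introduction in the negative, with $X=E$ and $Y=F$. There is no conflict with the result for normed spaces, since $E$ and $F$ are not metrizable: countably many boxes around $0$ all contain a nonzero vector supported in a single coordinate outside their supports, and this vector lies in $E$ and in $F$.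

\section{Closed unbounded sets and non-homeomorphic spaces}\label{sec:clubs}

The proof of Theorem~\ref{thm:A} works for every ultrafilter containing the co-countable sets, and it concerns one particular isomorphism. It leaves room for a homeomorphism $E\to F$ unrelated to $\varphi$. By Corollary~\ref{cor:extend}, such a homeomorphism amounts to $T\in H(Z)$ with $T(Z_b)=Z_\infty$. To exclude $T$ it suffices to find one point $x$ with $|T(x)_\alpha|=|x_\alpha|$ for $\mathcal U$-most $\alpha$, since then $x$ and $T(x)$ lie in the same piece.

Consider first a single coordinate. For $u\in H(M)$ the function $\delta(b)=|b|-|u(b)|$ satisfies $\delta(0)\le0$ and $\delta(u^{-1}(0))\ge0$, so it vanishes somewhere on the segment between these points. (For $u=\theta_n$ it vanishes on the unit sphere.) Hence if $T=\prod_\alpha u_\alpha$ acts coordinatewise, we can choose $x_\alpha$ with $|u_\alpha(x_\alpha)|=|x_\alpha|$ for every $\alpha$. A general $T$ mixes the coordinates. But each coordinate of $T(x)$ depends on countably many coordinates of $x$, and this makes $T$ block triangular with respect to a partition of $\omega_1$ into countable intervals. We run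 the one-coordinate argument once in each block, at its first coordinate, and we need the set of first coordinates to be in $\mathcal U$.

A set $C\subseteq\omega_1$ is \emph{club} (closed unbounded) if it is unbounded and contains the supremum of each of its nonempty bounded subsets. The intersection of two clubs $C,C'$ is a club: it is closed, and above any $\gamma$ one can choose $\alpha_1<\alpha_2<\cdots$ alternately from $C$ and $C'$, whose supremum is a countable ordinal in $C\cap C'$. So finite intersections of clubs are nonempty, and there is an ultrafilter containing all clubs. It contains all co-countable sets, because a countable set is bounded and so its complement contains a club $[\gamma,\omega_1)$.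

\begin{proposition}\label{prop:club}
For every $T\in H(Z)$ there are a club $C\subseteq\omega_1$ and a point $x\in Z$ with $|T(x)_\alpha|=|x_\alpha|$ for all $\alpha\in C$.
\end{proposition}

\begin{proof}
\emph{The blocks.} By Lemma~\ref{lem:factor} with $A=Z$, for each $\beta<\omega_1$ there is a countable set $J_\beta\subseteq\omega_1$ such that both $T(x)_\beta$ and $T^{-1}(x)_\beta$ depend only on $x|J_\beta$. Let
\[
C=\{\alpha<\omega_1:J_\beta\subseteq\alpha\text{ for all }\beta<\alpha\}.
\]
By definition, for $\alpha\in C$ and $x,x'\in Z$,
\begin{equation}\label{eq:tri}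
x|\alpha=x'|\alpha\implies T(x)|\alpha=T(x')|\alpha\ \text{ and }\ T^{-1}(x)|\alpha=T^{-1}(x')|\alpha .
\end{equation}
The set $C$ is closed: if $\alpha=\sup S$ with $\emptyset\ne S\subseteq C$ and $\beta<\alpha$, then $\beta<\alpha'$ for some $\alpha'\in S$, and $J_\beta\subseteq\alpha'\subseteq\alpha$. It is unbounded: given $\alpha_0$, choose recursively $\alpha_{m+1}>\alpha_m$ containing the countable set $\bigcup_{\beta<\alpha_m}J_\beta$, and let $\alpha=\sup_m\alpha_m<\omega_1$; each $\beta<\alpha$ is below some $\alpha_m$, so $J_\beta\subseteq\alpha_{m+1}\subseteq\alpha$, and $\alpha\in C$. Also $0\in C$.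

For $\alpha\in C$ let $\alpha^+$ be the next element of $C$ and $I_\alpha=[\alpha,\alpha^+)$. These intervals are disjoint, and they cover $\omega_1$: an ordinal $\gamma$ lies in $I_\alpha$ for $\alpha=\sup\{\beta\in C:\beta\le\gamma\}$, which belongs to $C$ because $0\in C$ and $C$ is closed. For $s\in M^\alpha$ and $b\in M^{I_\alpha}$ write $(s,b,0)$ for the point of $Z$ that equals $s$ on $\alpha$, $b$ on $I_\alpha$, and $0$ from $\alpha^+$ on.

\emph{One block.} We claim that for $\alpha\in C$ and $s\in M^\alpha$ there is $b\in M^{I_\alpha}$ with $|b_\alpha|=|T(s,b,0)_\alpha|$. Consider the continuous function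
\[
\delta(b)=|b_\alpha|-|T(s,b,0)_\alpha|,\qquad b\in M^{I_\alpha}.
\]
We have $\delta(0)\le0$. For a point with $\delta\ge0$ we must make $T(\cdot)_\alpha$ vanish without changing the part $s$, and this is where the dependence of $T^{-1}$ is used. Let $w=T(s,0,0)$, let $w'$ be $w$ with the coordinate $\alpha$ replaced by $0$, and let $z=T^{-1}(w')$. Since $w'|\alpha=w|\alpha$, \eqref{eq:tri} gives $z|\alpha=T^{-1}(w)|\alpha=s$. Put $b^1=z|I_\alpha$. The points $z$ and $(s,b^1,0)$ agree on $\alpha^+$, so \eqref{eq:tri} for $\alpha^+$ gives $T(s,b^1,0)_\alpha=T(z)_\alpha=w'_\alpha=0$. Hence $\delta(b^1)=|b^1_\alpha|\ge0$. By the intermediate value theorem, $\delta(tb^1)=0$ for some $t\in[0,1]$, which proves the claim.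

\emph{All blocks.} Define $x|I_\alpha$ by recursion on $\alpha\in C$. At stage $\alpha$ the restriction $s=x|\alpha$ is already defined, because $\alpha$ is the union of the intervals $I_\beta$ with $\beta\in C$, $\beta<\alpha$; let $x|I_\alpha=b$ be given by the claim. The resulting $x\in Z$ agrees with $(x|\alpha,x|I_\alpha,0)$ on $\alpha^+$, so by \eqref{eq:tri} later choices do not affect the coordinate $\alpha$ of the image, and $|T(x)_\alpha|=|T(x|\alpha,x|I_\alpha,0)_\alpha|=|x_\alpha|$ for every $\alpha\in C$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\mathcal U$ be an ultrafilter containing all clubs, and let $E=Z_b$, $F=Z_0$ and $\varphi$ be as in the proof of Theorem~\ref{thm:A}. Suppose $E$ and $F$ are homeomorphic. Composing with $\Theta^{-1}$ gives a homeomorphism $Z_b\to Z_\infty$, which by Corollary~\ref{cor:extend} extends to $T\in H(Z)$ with $T(Z_b)=Z_\infty$. Since $T$ is a bijection, also $T(Z_\infty)=Z_b$, so that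
\[
x\in Z_b\iff T(x)\notin Z_b\qquad(x\in Z).
\]
Let $C$ and $x$ be as in Proposition~\ref{prop:club}. Since $C\in\mathcal U$, we have $|T(x)_\alpha|=|x_\alpha|$ for $\mathcal U$-most $\alpha$, and therefore $x\in Z_b\iff T(x)\in Z_b$. This is a contradiction.
\end{proof}

The choice of $\mathcal U$ is used only to get $C\in\mathcal U$. Since $C$ depends on the unknown map $T$, all clubs are put into $\mathcal U$ in advance.

\begin{remark}\label{rem:variants}
The proofs of Theorems~\ref{thm:A} and~\ref{thm:B} work verbatim with complex $c_{00}$ and then give complex locally convex spaces. More generally, $M$ can be any incomplete separable normed space. Only the path in Lemma~\ref{lem:puncture} used the basis, and it can be built from any points $q_j\in M$ with $q_0=0$ and $|q_{j+1}-q_j|\le2^{-j-2}$ whose limit $q$ lies in the completion but not in $M$. To find them, take $q$ in the completion, outside $M$, with $|q|\le2^{-3}$, and choose $q_j\in M$ with $|q_j-q|\le2^{-j-3}$; then $|q_{j+1}-q_j|\le2^{-j-4}+2^{-j-3}<2^{-j-2}$.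
\end{remark}

\section{Regular open sets and the dichotomy}\label{sec:dichotomy}

We prove Theorem~\ref{thm:C}. An open subset $U$ of a space $X$ is \emph{regular open} if $U=\operatorname{int}\operatorname{cl}U$. The regular open sets, ordered by inclusion, form a complete Boolean algebra $\operatorname{Ro}(X)$, in which the meet of $U$ and $U'$ is $U\cap U'$, the complement of $U$ is $X\setminus\operatorname{cl}U$, and the join of a family is the interior of the closure of its union. For any open $U$ the set $X\setminus\operatorname{cl}U=\operatorname{int}(X\setminus U)$ is regular open. In a regular space the regular open sets form a base: if $x\in O\subseteq\operatorname{cl}O\subseteq U$ with $O$ open, then $x\in\operatorname{int}\operatorname{cl}O\subseteq U$. Each $g\in H(X)$ acts on $\operatorname{Ro}(X)$ by the automorphism $U\mapsto g(U)$.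

A Boolean algebra $B$ is \emph{atomless} if below every nonzero element there is a strictly smaller nonzero element. A group $G\le\operatorname{Aut}(B)$ is \emph{locally moving} if for each nonzero $b\in B$ some $g\ne\mathrm{id}$ in $G$ fixes every element of $B$ disjoint from $b$.

\begin{theorem}[Rubin \cite{rubin}]\label{thm:rubin}
Let $B,B'$ be complete atomless Boolean algebras and let $G\le\operatorname{Aut}(B)$, $G'\le\operatorname{Aut}(B')$ be locally moving. For every group isomorphism $\varphi:G\to G'$ there is a unique isomorphism $\eta:B\to B'$ with $\varphi(g)=\eta g\eta^{-1}$ for all $g\in G$.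
\end{theorem}

The algebra $\operatorname{Ro}(X)$ does not determine the points of $X$. If $A$ is dense in $Z$, then $\operatorname{int}_A\operatorname{cl}_A(O\cap A)=A\cap\operatorname{int}\operatorname{cl}O$ for open $O\subseteq Z$, and so $O\mapsto O\cap A$ is an isomorphism $\operatorname{Ro}(Z)\to\operatorname{Ro}(A)$. Two disjoint dense subspaces therefore have the same algebra and no common point. The proof below shows that, for connected $X$ and $Y$, either every point of $X$ is matched by $\eta$ with a point of $Y$, or none is, and that in the second case $\eta$ glues $X$ and $Y$ into one Hausdorff space.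

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Everything said about $X$ in Step 1 applies equally to $Y$.

\emph{Step 1: the isomorphism $\eta$.} For $g\in H(X)$ and $U\in\operatorname{Ro}(X)$,
\begin{equation}\label{eq:fix}
g|_U=\mathrm{id}\iff g(U')=U'\text{ for all }U'\in\operatorname{Ro}(X)\text{ with }U'\subseteq U.
\end{equation}
The implication from left to right is immediate. Conversely, if $x\in U$ and $g(x)\ne x$, take a regular open $U'$ with $x\in U'\subseteq U\setminus\{g(x)\}$; then $g(x)\in g(U')\setminus U'$. With $U=X$, \eqref{eq:fix} says that $H(X)$ acts faithfully on $\operatorname{Ro}(X)$, so we regard it as a subgroup of $\operatorname{Aut}(\operatorname{Ro}(X))$. It is locally moving: for nonempty $U\in\operatorname{Ro}(X)$, Corollary~\ref{cor:bump}(a) gives $g\ne\mathrm{id}$ that is the identity off $U$, and $g$ fixes every regular open set disjoint from $U$. The algebra is atomless: the same $g$ provides two points $x\ne g(x)$ of $U$, and a regular open $U'$ with $x\in U'\subseteq U\setminus\{g(x)\}$ is nonempty and strictly smaller than $U$.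

Theorem~\ref{thm:rubin} gives an isomorphism $\eta:\operatorname{Ro}(X)\to\operatorname{Ro}(Y)$ with
\[
\eta(g(U))=\varphi(g)(\eta(U))\qquad(g\in H(X),\ U\in\operatorname{Ro}(X)).
\]
It preserves inclusions and finite intersections, and $\eta(U)=\emptyset$ if and only if $U=\emptyset$. Since $\eta$ maps the regular open subsets of $U$ onto those of $\eta(U)$, \eqref{eq:fix} for $X$ and for $Y$ yields
\begin{equation}\label{eq:transfer}
g|_U=\mathrm{id}\iff\varphi(g)|_{\eta(U)}=\mathrm{id}\qquad(g\in H(X),\ U\in\operatorname{Ro}(X)).
\end{equation}

\emph{Step 2: matching points.} For $x\in X$ and $y\in Y$ write $x\sim y$ if $\eta(U)\cap W\ne\emptyset$ for all $U\in\operatorname{Ro}(X)$ and $W\in\operatorname{Ro}(Y)$ with $x\in U$, $y\in W$. If $\eta(U)=\tau(U)$ for a homeomorphism $\tau$, this relation is the graph of $\tau$, so it is the natural candidate. The condition $\eta(U)\cap W\ne\emptyset$ is equivalent to $U\cap\eta^{-1}(W)\ne\emptyset$, so the definition is symmetric under exchanging $(X,\varphi,\eta)$ with $(Y,\varphi^{-1},\eta^{-1})$. The relation is equivariant: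
\begin{equation}\label{eq:equiv}
x\sim y\implies g(x)\sim\varphi(g)(y)\qquad(g\in H(X)).
\end{equation}
Indeed, let $h=\varphi(g)$, $g(x)\in U$ and $h(y)\in W$. Then $x\in g^{-1}(U)$ and $y\in h^{-1}(W)$, so the set $\eta(g^{-1}(U))\cap h^{-1}(W)=h^{-1}(\eta(U)\cap W)$ is nonempty. Finally,
\begin{equation}\label{eq:fixpoint}
\text{if $x\sim y$ and $h\in H(Y)$ is the identity near $y$, then $\varphi^{-1}(h)(x)=x$.}
\end{equation}
To see this, let $h$ be the identity on $W\in\operatorname{Ro}(Y)$ with $y\in W$. By \eqref{eq:transfer}, $\varphi^{-1}(h)$ is the identity on $\eta^{-1}(W)$, hence on its closure. Since $x\sim y$, every regular open neighborhood of $x$ meets $\eta^{-1}(W)$, so $x$ lies in that closure.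

\emph{Step 3: each point has at most one partner.} Fix $x\in X$ and let $S=\{y\in Y:x\sim y\}$. The set $S$ is closed: if $y\notin S$ is witnessed by $U$ and $W$, the same pair shows $W\cap S=\emptyset$. Suppose $S$ has at least two points. We show that $S$ is open; the second point serves as an anchor that keeps $x$ fixed while the first one is moved. Let $y\in S$, pick $y'\in S\setminus\{y\}$ and disjoint open sets $O\ni y$, $O'\ni y'$. By Corollary~\ref{cor:bump}(b), every point of some neighborhood of $y$ has the form $h(y)$ with $h\in H(Y)$ the identity off $O$, in particular on $O'$. By \eqref{eq:fixpoint} for $y'$ we have $\varphi^{-1}(h)(x)=x$, and by \eqref{eq:equiv} $x=\varphi^{-1}(h)(x)\sim h(y)$. So $S$ is open, and $S=Y$ because $Y$ is connected.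

Now \eqref{eq:fixpoint} says that $\varphi^{-1}(h)(x)=x$ for every $h\in H(Y)$ that is the identity on some nonempty open set. Choose disjoint nonempty open sets $U,U'\subseteq X$ with $x\in U$; then $R=X\setminus\operatorname{cl}U\supseteq U'$ is a nonempty regular open set. By Corollary~\ref{cor:bump}(a) there is $g$ with $g(x)\ne x$ that is the identity off $U$, hence on $R$. By \eqref{eq:transfer}, $h=\varphi(g)$ is the identity on the nonempty open set $\eta(R)$, so $g(x)=\varphi^{-1}(h)(x)=x$, a contradiction. Thus $S$ has at most one point. By the symmetry noted in Step 2, and since $X$ is connected, each $y\in Y$ has at most one partner in $X$.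

\emph{Step 4: if $x_0\sim y_0$ for some pair, then $\varphi$ is induced by a homeomorphism.} By Corollary~\ref{cor:bump}(b), $H(X)$ and $H(Y)$ are transitive; this is the second use of connectedness. By \eqref{eq:equiv}, each $g(x_0)$ has the partner $\varphi(g)(y_0)$ and each $h(y_0)$ has the partner $\varphi^{-1}(h)(x_0)$. With Step 3, $\sim$ is the graph of a bijection $\tau:X\to Y$, and \eqref{eq:equiv} reads $\tau g=\varphi(g)\tau$. Consequently $g(x)\ne x$ if and only if $\varphi(g)(\tau(x))\ne\tau(x)$, that is, $\tau(\operatorname{mov}(g))=\operatorname{mov}(\varphi(g))$. Since $\varphi$ is onto, Corollary~\ref{cor:bump}(a) shows that $\tau$ maps a base of $X$ onto a base of $Y$. So $\tau$ is a homeomorphism inducing $\varphi$.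

\emph{Step 5: if $x\sim y$ never holds, then} (b) \emph{holds.} For $U\in\operatorname{Ro}(X)$ let $O_U=U\sqcup\eta(U)\subseteq X\sqcup Y$. Since $O_X=X\sqcup Y$ and $O_U\cap O_{U'}=O_{U\cap U'}$, these sets form a base of a topology. Their traces on $X$ and on $Y$ are $\operatorname{Ro}(X)$ and $\eta(\operatorname{Ro}(X))=\operatorname{Ro}(Y)$, which are bases of the given topologies. If $O_U\ne\emptyset$ then both $U$ and $\eta(U)$ are nonempty, so $X$ and $Y$ are dense. The topology is Hausdorff. Two points of $X$ lie in disjoint $U,U'\in\operatorname{Ro}(X)$, and $O_U\cap O_{U'}=O_\emptyset=\emptyset$. Two points of $Y$ lie in disjoint $W,W'\in\operatorname{Ro}(Y)$ and are separated by $O_{\eta^{-1}(W)}$ and $O_{\eta^{-1}(W')}$. For $x\in X$ and $y\in Y$, the failure of $x\sim y$ gives $U\ni x$ and $W\ni y$ with $U\cap\eta^{-1}(W)=\emptyset$, and $O_U$, $O_{\eta^{-1}(W)}$ separate them. Finally, the bijection $g\sqcup\varphi(g)$ maps $O_U$ onto $O_{g(U)}$, so it permutes the base and is a homeomorphism.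

\emph{Step 6: uniqueness in} (a). If $\tau$ and $\tau'$ both induce $\varphi$, then $\rho=\tau'^{-1}\tau$ commutes with every $g\in H(X)$, so $\rho(\operatorname{mov}(g))=\operatorname{mov}(\rho g\rho^{-1})=\operatorname{mov}(g)$. If $\rho(x)\ne x$ for some $x$, Corollary~\ref{cor:bump}(a) gives $g$ with $x\in\operatorname{mov}(g)\subseteq X\setminus\{\rho(x)\}$, contradicting $\rho(x)\in\rho(\operatorname{mov}(g))=\operatorname{mov}(g)$. So $\tau=\tau'$.

\emph{Step 7:} (a) \emph{and} (b) \emph{exclude each other.} Suppose both hold. Let $x\in X$, $y=\tau(x)\in Y$, and let $O\ni x$, $O'\ni y$ be disjoint open subsets of $X\sqcup Y$. By Corollary~\ref{cor:bump}(a) there is $g\in H(X)$ with $g(x)\ne x$ that is the identity on $X\setminus O$. Then $g\sqcup\varphi(g)$ is the identity on $O'\cap X$. This set is dense in $O'$, and $X\sqcup Y$ is Hausdorff, so $g\sqcup\varphi(g)$ is the identity on $O'$ and $\varphi(g)(y)=y$. On the other hand $\varphi(g)(y)=\tau(g(x))\ne\tau(x)=y$, a contradiction.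

Steps 4, 5 and 6 show that (a) or (b) holds, and Step 7 that not both do.
\end{proof}

The isomorphism \eqref{eq:phi} realizes alternative (b), with $X\sqcup Y=M^{\omega_1}$. Identify $E\sqcup F$ with $Z=Z_b\cup Z_\infty$ by the identity on $E$ and by $\Theta^{-1}$ on $F$. The product topology of $Z$ is Hausdorff and induces the given topologies, both pieces are dense, and $g\sqcup\varphi(g)$ becomes the extension $\bar g\in H(Z)$.

\begin{thebibliography}{9}

\bibitem{engelking}
Engelking, \emph{General Topology}.

\bibitem{problem}
\emph{On Isometric Embeddings Into The Urysohn Universal Metric Space},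
\texttt{http://www.ujk.edu.pl/\textasciitilde topoconf/2006/skrzynia/abstrakty.pdf}.

\bibitem{rubin}
M. Rubin, \emph{Locally moving groups and reconstruction problems}, in: Ordered Groups and Infinite Permutation Groups, Kluwer, 1996, 121--157.

\end{thebibliography}
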